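# The Hausdorff dimensions of Julia sets in the Speiser class

## 1. The maps $\lambda e^z$ and the set of dimensions

Let $0<\lambda<1/e$ and $E(z)=\lambda e^z$. If $\operatorname{Re}z\le 1$, then $|E(z)|=\lambda e^{\operatorname{Re}z}\le\lambda e<1$. So $E$ maps the half-plane $\{\operatorname{Re}z\le1\}$ into the unit disc, which lies in that half-plane again. All iterates $E^k$, $k\ge1$, are bounded by $1$ on $\{\operatorname{Re}z<1\}$, and by Montel's theorem they form a normal family there. Chaotic behavior is therefore confined to $\{\operatorname{Re}z\ge1\}$. More is true: if $z$ is a point of chaotic behavior, so is $E(z)$, hence $\operatorname{Re}E(z)=\lambda e^{\operatorname{Re}z}\cos(\operatorname{Im}z)\ge1$ and $\cos(\operatorname{Im}z)>0$. The chaotic set lies in the strips $|\operatorname{Im}z-2\pi l|<\pi/2$, $l\in\mathbb Z$, each of which $E$ maps conformally onto a right half-plane; pulling back again and again cuts more and more away. How large is what remains? McMullen (1987) proved that it has Hausdorff dimension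 $2$, for every $\lambda\neq0$. For $\lambda=1$ nothing at all is cut away: Misiurewicz (1981) proved that the chaotic set of $e^z$ is all of $\mathbb C$. So turning the knob $\lambda$ changes the set, and does not change its dimension. Which dimensions can one get from maps that are as simple as $\lambda e^z$? Here are the words needed to ask this precisely.

**Definition (Fatou, Julia, escaping set).** Let $f$ be a transcendental entire function. The Fatou set is the set of points near which the iterates $f^n$ form a normal family. The Julia set $\mathcal J(f)$ is its complement in $\mathbb C$. The escaping set $I(f)$ is the set of $z$ with $f^n(z)\to\infty$.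

**Definition (singular set, classes).** The singular set $S(f)$ is the closure of the set of critical values and finite asymptotic values of $f$; an asymptotic value is a limit of $f$ along a curve tending to $\infty$. The Eremenko–Lyubich class $\mathcal B$ consists of the transcendental entire $f$ with $S(f)$ bounded, and the Speiser class $\mathcal S\subset\mathcal B$ of those with $S(f)$ finite.

We use that $f:f^{-1}(\mathbb C\setminus S(f))\to\mathbb C\setminus S(f)$ is a covering. For $E=\lambda e^z$ there are no critical points, and $E\to0$ along the negative axis. If $E\to c\ne0$ along a curve, then on the tail of the curve $z$ stays close to the discrete set $\{z: E(z)=c\}$, hence close to one of its points, so the curve does not tend to $\infty$. Thus $S(E)=\{0\}$ and $E\in\mathcal S$.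

**Definition (Hausdorff dimension).** For $X\subset\mathbb C$, $t\ge 0$, let $\mathcal H^t_\delta(X)=\inf\sum_i(\operatorname{diam}U_i)^t$ over countable covers of $X$ by sets of diameter $\le\delta$, and $\mathcal H^t(X)=\lim_{\delta\to0}\mathcal H^t_\delta(X)$. Then $\operatorname{Hdim}X=\inf\{t:\mathcal H^t(X)=0\}$.

Three facts are used freely. The dimension of a countable union is the supremum of the dimensions. If a map from $X$ onto $Y$ is locally Hölder with exponent $\alpha$, then $\operatorname{Hdim}Y\le\alpha^{-1}\operatorname{Hdim}X$. If $g$ is a nonconstant entire function, then $\operatorname{Hdim}g^{-1}(Y)\le\operatorname{Hdim}Y$, because $g$ is locally bi-Lipschitz off its countably many critical points; for $g=\exp$ and $0\notin Y$ there is equality.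

The following results are known and will be used. Baker: $\operatorname{Hdim}\mathcal J(f)\ge1$ for every transcendental entire $f$. Stallard: $\operatorname{Hdim}\mathcal J(f)>1$ for every $f\in\mathcal B$, and every value in $(1,2]$ occurs in $\mathcal B$. Albrecht–Bishop: $\inf\{\operatorname{Hdim}\mathcal J(f):f\in\mathcal S\}=1$. So in $\mathcal B$ the dimensions fill $(1,2]$. In $\mathcal S$ we have, so far, values arbitrarily close to $1$, and the value $2$. Does $\mathcal S$ also realize everything in between? The question is posed in "Research interests and plans" by Christopher J. Bishop.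

**Theorem A.** $\{\operatorname{Hdim}\mathcal J(f):f\in\mathcal S\}=(1,2]$.

## 2. Scaling and polynomial post-composition

An interval of values suggests a continuous family in $\mathcal S$ and the intermediate value theorem. The first family to try is $\lambda\mapsto\lambda f$, since $S(\lambda f)=\lambda S(f)$ stays finite. Section 9 will show that the dimension is continuous in $\lambda$ in a good range. But the family $\lambda e^z$ shows that it may be constant, and when we start from an $f$ of small dimension, nothing forces the dimension to rise. We need a second operation, one that raises the dimension on purpose. It is post-composition with a polynomial.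

**Lemma 2.1.** If $f\in\mathcal B$ and $Q$ is a nonconstant polynomial with set of critical values $CV(Q)$, then $S(Q\circ f)\subset CV(Q)\cup Q(S(f))$. In particular $f\in\mathcal S$ implies $Q\circ f\in\mathcal S$.

*Proof.* The right side is compact. Let $D$ be a disc disjoint from it. Since $D\cap CV(Q)=\emptyset$, each component $W$ of $Q^{-1}(D)$ is mapped conformally onto $D$ by $Q$. Since $D\cap Q(S(f))=\emptyset$, we have $W\cap S(f)=\emptyset$, and $W$ is simply connected, so each component of $f^{-1}(W)$ is mapped conformally onto $W$ by $f$. Hence all branches of $(Q\circ f)^{-1}$ exist on $D$, and $D$ contains no critical value and no asymptotic value. $\square$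

For example, $e^{2z}+e^z=Q(e^z)$ with $Q(w)=w^2+w$ has its critical points where $e^z=-\frac12$, with critical value $-\frac14$, and the asymptotic value $0=Q(0)$.

**Definition (disjoint type).** $h$ is of disjoint type if, after an affine conjugacy, $S(h)\subset\mathbb D$ and $h(\overline{\mathbb D})\subset\mathbb D$, where $\mathbb D$ is the unit disc.

By Section 1, $\lambda e^z$ is of disjoint type for $0<\lambda<1/e$. The map $e^z$ is not: a disjoint type map has a disc in its Fatou set by Montel, while $\mathcal J(e^z)=\mathbb C$.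

**Theorem B.** Let $f\in\mathcal S$.

1. For every nonconstant polynomial $Q$: $\ \limsup_{\lambda\to0}\operatorname{Hdim}\mathcal J(\lambda\,Q\circ f)\le\operatorname{Hdim}\mathcal J(f)$.
2. If $[d_1,d_2]\subset(\operatorname{Hdim}\mathcal J(f),2)$, there is one polynomial $R$ such that all $\lambda R\circ f$, $0<\lambda\le1$, are in $\mathcal S$ and of disjoint type, $\lambda\mapsto\operatorname{Hdim}\mathcal J(\lambda R\circ f)$ is continuous on $(0,1]$, and its range contains $[d_1,d_2]$.

Consequently every $d\in(1,2]$ is attained by a disjoint type function in $\mathcal S$.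

*Proof of Theorem A and of the last sentence from Theorem B(2).* By Stallard all dimensions are $>1$, and trivially they are $\le2$. Let $1<d<2$. By Albrecht–Bishop there is $f\in\mathcal S$ with $\operatorname{Hdim}\mathcal J(f)<d$. Theorem B(2) with $d_1=d_2=d$ gives a polynomial $R$ and $\lambda\in(0,1]$ such that $\lambda R\circ f\in\mathcal S$ is of disjoint type with Julia set of dimension $d$. For $d=2$ take $e^z$, or, to have disjoint type, $\lambda e^z$ with $0<\lambda<1/e$. $\square$

The plan for Theorem B(2): a suitable $R$ makes the dimension at $\lambda=1$ at least $d_2$ (Section 8); the dimension is continuous in $\lambda$ (Section 9); and as $\lambda\to0$ it falls below $d_1$, by Theorem B(1). The last point is the most delicate one: all the extra dimension planted by $R$ has to disappear in the limit. The Julia set of $h=\lambda Q\circ f$ splits into escaping points, treated in Section 5, and points whose orbits return infinitely often to a bounded region, treated in Sections 6 and 7.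

## 3. Koebe distortion and the half-plane metric

$D(z,r)$ and $B(z,r)$ denote Euclidean discs, $C,C_1,\dots$ constants; their dependence is stated where it matters. An unnumbered $C$ may change from line to line.

Let $g$ be univalent on $D(w,d)$. The textbook facts are:

* (K1) $|g''(w)/g'(w)|\le4/d$.
* (K2) $g(D(w,d))\supset D(g(w),d|g'(w)|/4)$. So if $g$ omits $p$, then $|g'(w)|/|g(w)-p|\le4/d$.
* (K3) For $x=|z-w|/d<1$: $\ |g'(w)||z-w|(1+x)^{-2}\le|g(z)-g(w)|\le|g'(w)||z-w|(1-x)^{-2}$.

Applying (K1) at the points of a segment and integrating bounds the variation of $\log|g'|$ on smaller discs; we quote this also as (K1).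

For a simply connected $V\subsetneq\mathbb C$ let $d_V=\operatorname{dist}(\cdot,\partial V)$, and let $\lambda_V$ be the density of the hyperbolic metric of curvature $-1$. Then $\frac1{2d_V}\le\lambda_V\le\frac2{d_V}$. For $u,v\in V$ at hyperbolic distance $\tau$:

* (K4) $|u-v|\le(e^{2\tau}-1)d_V(u)$. Indeed, along the geodesic from $u$, with Euclidean arclength $s$, $d_V\le d_V(u)+s$, so $d\tau\ge\frac{ds}{2(d_V(u)+s)}$. Integrate.
* (K5) If $x=|u-v|/d_V(u)<1$, then $\tau\le\log\frac{1+x}{1-x}$. This is the distance in the smaller domain $D(u,d_V(u))$.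

For $H_a=\{\operatorname{Re}w>a\}$ the metric is $|dw|/(\operatorname{Re}w-a)$; write $\rho_a$ for its distance.

* (H1) $\rho_a(u,v)\ge\log\bigl(1+\frac{|u-v|}{\operatorname{Re}u-a}\bigr)$, because at arclength $s$ from $u$ we have $\operatorname{Re}w-a\le\operatorname{Re}u-a+s$.
* (H2) $\rho_a(u,v)\le|u-v|/\min(\operatorname{Re}u-a,\operatorname{Re}v-a)$, by integrating along the segment.
* (H3) For $c>a$ the half-planes $\{\operatorname{Re}w\ge c\}$ and $\{\operatorname{Re}w>c\}$ are $\rho_a$-convex, because geodesics are arcs of circles centered on $\partial H_a$, or lines perpendicular to it, and on them $\operatorname{Re}w$ is at least its minimum over the two endpoints.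
* (H4) $\rho_a$-balls are Euclidean discs, and $\log(\operatorname{Re}w-a)$ is $1$-Lipschitz for $\rho_a$.

## 4. Logarithmic coordinates

Let $f\in\mathcal B$, choose $R_0$ with $S(f)\cup\{f(0)\}\subset D(0,R_0)$, and put $a=\log R_0$. By Eremenko–Lyubich (Ann. Inst. Fourier 1992), the components $T_j$ of $f^{-1}(\{|z|>R_0\})$ are simply connected, and $f:T_j\to\{|z|>R_0\}$ is a universal covering. All $T_j$ omit a common neighborhood of $0$, as $|f(0)|<R_0$. We cite from the same paper:

* (EL) for $f\in\mathcal B$ all Fatou components are simply connected.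

Let $\mathcal T=\exp^{-1}(\bigcup_jT_j)$. There is $F:\mathcal T\to H_a$ with $e^F=f\circ\exp$ and $F(\zeta+2\pi i)=F(\zeta)$, mapping each component $V$ of $\mathcal T$ conformally onto $H_a$. Write $G_V=(F|_V)^{-1}$. For each $j$ fix one component $\mathcal T_j$ of $\exp^{-1}(T_j)$ and put $G_j=G_{\mathcal T_j}$. If $|w|>R_0$ and $w=e^\omega$, the solutions of $f(z)=w$ correspond bijectively to pairs $(j,l)$, $l\in\mathbb Z$, via $z=\exp G_j(\omega+2\pi il)$: the point $z\in T_j$ has exactly one logarithm in $\mathcal T_j$, and $F$ of it is one of the logarithms of $w$. Differentiating $e^F=f\circ\exp$ at $\zeta$, with $z=e^\zeta$, gives $F'(\zeta)=zf'(z)/f(z)$.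

Since $V\cap(V+2\pi i)=\emptyset$, we have $d_V\le\pi$; otherwise some $\zeta\pm i\pi$ would both lie in $V$. Since $G_V$ is an isometry of hyperbolic metrics, $\lambda_V(G_V(w))|G_V'(w)|=1/(\operatorname{Re}w-a)$. With $\lambda_V\ge\frac1{2\pi}$ and (K1),
$$|G_V'(w)|\le\frac{2\pi}{\operatorname{Re}w-a},\qquad|\nabla\log|G_V'|(w)|\le\frac4{\operatorname{Re}w-a}.\tag{4.1}$$
In other words,
$$|G_V(w)-G_V(w')|\le2\pi\rho_a(w,w'),\qquad\log|G_V'|\text{ is }4\text{-Lipschitz for }\rho_a.\tag{4.2}$$

For $f=e^z$ and $R_0=e$ we have $a=1$, one component $T=\{\operatorname{Re}z>1\}$, $F(\zeta)=e^\zeta$, and $\mathcal T=\{e^{\operatorname{Re}\zeta}\cos\operatorname{Im}\zeta>1\}$ with one component in each strip $|\operatorname{Im}\zeta-2\pi l|<\pi/2$. For $l=0$, $G(w)=\operatorname{Log}w$ and $|G'(w)|=1/|w|$.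

## 5. Escaping points of $\lambda Q\circ f$

**Proposition 5.1.** Let $f\in\mathcal B$, $Q$ a polynomial of degree $n\ge1$, $\lambda\ne0$, $h=\lambda Q\circ f$. Then $\operatorname{Hdim}I(h)\le\operatorname{Hdim}\mathcal J(f)$.

In logarithmic coordinates, far to the right, $\lambda Q$ becomes a map $N(\omega)\approx n\omega+\text{const}$, and an orbit of $h$ is a sequence $\zeta_k$ with $\omega_{k+1}=F(\zeta_k)$, $\zeta_{k+1}=N(\omega_{k+1})$. The natural idea is shadowing: find an $F$-orbit running through the same components $V_k$ as the $\zeta_k$, by pulling back with the maps $G_{V_k}$. By (4.2) the error made in one step is controlled by $\rho_a(\zeta_{k+1},\omega_{k+1})$. If $n=1$, then $|N(\omega)-\omega|$ is bounded and this works. If $n\ge2$, it stops right here: by (H1) $\rho_a(\omega,n\omega)\ge\log\bigl(1+\frac{(n-1)|\omega|}{\operatorname{Re}\omega-a}\bigr)$, which is large when $|\operatorname{Im}\omega|\gg\operatorname{Re}\omega$. This does happen: for $f=e^z$, $Q(w)=w^2$, $\lambda=1$, $\zeta=x+iy$, we have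 $N(\omega)=2\omega$ and $\omega=e^x(\cos y+i\sin y)$, where $\operatorname{Im}\omega/\operatorname{Re}\omega=\tan y$ is as large as we please while $e^x\cos y$ is large as well.

The real parts do no harm, since $\rho_a$ does not feel a bounded factor. Only the imaginary part of $\zeta_k$ is wrong, and $F$ is $2\pi i$-periodic. So we may move $\zeta_k$ by $2\pi im_k$, $m_k\in\mathbb Z$, to the height of $\omega_k$, without changing $F(\zeta_k)$. Now shadowing works, but it forgets the integers $m_k$, and the map from $h$-orbits to $F$-orbits is not injective. The saving point is that inside a small disc each $m_k$ is known up to boundedly many choices, and the number of steps needed to resolve a disc of radius $r$ is a small multiple of $\log(1/r)$ because the expansion is enormous.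

*Proof.*

**Step 1: the polynomial in logarithmic coordinates.** Let $\alpha$ be the leading coefficient of $Q$ and $B=\lambda\alpha$. Then $\lambda Q(e^\omega)=Be^{n\omega}(1+\epsilon(e^{-\omega}))$ with a polynomial $\epsilon$, $\epsilon(0)=0$. So for $a_1>a$ large, $\lambda Q(e^\omega)=e^{N(\omega)}$ on $H_{a_1}$, where
$$N(\omega)=n\omega+\log B+\kappa(\omega),\qquad|\kappa|\le1,\quad|\kappa'|\le\tfrac12.\tag{5.1}$$
As $\operatorname{Re}N'\ge n/2>0$ on a convex domain, $N$ is injective. Let $a_2=n(a_1+1)+\log|B|+1$. For $u\in H_{a_2}$ the map $\omega\mapsto(u-\log B-\kappa(\omega))/n$ sends $\{\operatorname{Re}\omega\ge a_1+1\}$ into itself and contracts by $\frac12$. Its fixed point satisfies $N(\omega)=u$. So there is an inverse $N^{-1}:H_{a_2}\to H_{a_1}$, with $|(N^{-1})'|\le2/n\le2$.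

From now on $q\ge q_0$ with $q_0$ large; constants $C_i$ and the constants in $O(1)$ may depend on $f,Q,\lambda$, and do not depend on $q$.

**Step 2: coding, and moving the orbit to the right height.** Let $E_q$ be the set of $\zeta_0$ with $|h^k(e^{\zeta_0})|\ge e^q$ for all $k\ge0$. Let $q_0>a_2$ be so large that $|h(z)|\ge e^{q_0}$ implies $|f(z)|>e^{a_1}$. For $\zeta_0\in E_q$ we can then define inductively $\zeta_k\in\mathcal T$, $\omega_{k+1}=F(\zeta_k)\in H_{a_1}$, $\zeta_{k+1}=N(\omega_{k+1})$. Here $e^{\zeta_k}=h^k(e^{\zeta_0})$, so $\operatorname{Re}\zeta_k\ge q$, and $\omega_k=N^{-1}(\zeta_k)$ for $k\ge1$. Let $V_k$ be the component of $\mathcal T$ containing $\zeta_k$. Put $m_0=0$, and for $k\ge1$ choose $m_k\in\mathbb Z$, by a fixed rule in case of ties, with $|\operatorname{Im}\zeta_k+2\pi m_k-\operatorname{Im}\omega_k|\le\pi$. Let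
$$\xi_k=\zeta_k+2\pi im_k\in\hat V_k:=V_k+2\pi im_k,\qquad\hat G_k=G_{\hat V_k}.$$
By periodicity $F(\xi_k)=\omega_{k+1}$, that is, $\xi_k=\hat G_k(\omega_{k+1})$.

For $k\ge1$ we have $\operatorname{Re}\xi_k=\operatorname{Re}\zeta_k\ge q$, $\operatorname{Re}\omega_k=(\operatorname{Re}\zeta_k+O(1))/n$ and $|\operatorname{Im}\xi_k-\operatorname{Im}\omega_k|\le\pi$. For $q_0$ large, moving vertically at real part $\operatorname{Re}\xi_k$ costs at most $\pi/(q-a)\le1$ in $\rho_a$. Then moving horizontally costs at most $\log(2n)$, as the ratio of $\operatorname{Re}\omega_k-a$ to $\operatorname{Re}\xi_k-a$ lies in $[\frac1{2n},2]$. So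
$$\rho_a(\xi_k,\omega_k)\le C_1:=1+\log(2n)\qquad(k\ge1).$$

**Step 3: the shadowing $F$-orbit.** Put $C_2=4\pi C_1$ and let $q_0$ be so large that $q_0-C_2-5>a$ and, for all $q\ge q_0$:

* $|G_V'(w)|\le\frac12$ for $\operatorname{Re}w\ge q-C_2-5$ and every component $V$;
* points with real part $\ge q-C_2-1$ at Euclidean distance $\le C_2$ (respectively $\le1$) have $\rho_a$-distance $\le C_1$ (respectively $\le1$);
* $M_q:=\frac{q-C_2-a}{2\pi}>1$, and $D(0,e^{q-C_2})$ meets $\mathcal J(f)$.

For $K\ge k$ let $\xi_k^{(K)}=\hat G_k\circ\dots\circ\hat G_{K-1}(\xi_K)$. I claim $|\xi_k^{(K)}-\xi_k|\le C_2$, by downward induction on $k$. For $k=K$ it is trivial. If it holds for $k+1$, then $\rho_a(\xi_{k+1}^{(K)},\xi_{k+1})\le C_1$, so $\rho_a(\xi_{k+1}^{(K)},\omega_{k+1})\le2C_1$. By (4.2) the images under $\hat G_k$, which are $\xi_k^{(K)}$ and $\xi_k$, are at distance $\le4\pi C_1=C_2$.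

In particular $|\xi_K^{(K+1)}-\xi_K|\le C_2$. Pull this back by $\hat G_{K-1},\dots,\hat G_k$; all segments involved lie in $\{\operatorname{Re}w\ge q-C_2\}$, where $|G'|\le\frac12$, so $|\xi_k^{(K+1)}-\xi_k^{(K)}|\le2^{-(K-k)}C_2$. Hence $\xi_k^{(K)}\to\xi_k^*$ as $K\to\infty$, with $\xi_k^*=\hat G_k(\xi_{k+1}^*)$, and
$$\xi_k^*\in\hat V_k,\quad F(\xi_k^*)=\xi_{k+1}^*,\quad|\xi_k^*-\xi_k|\le C_2,\quad\rho_a(\omega_k,\xi_k^*)\le2C_1\ (k\ge1),\quad|F'(\xi_k^*)|\ge M_q.\tag{5.2}$$
The last inequality is (4.1) at $\xi_{k+1}^*$, whose real part is $\ge q-C_2$. Since $|\operatorname{Im}\omega_k-\operatorname{Im}\xi_k|\le\pi$ and $\operatorname{Re}\zeta_k=\operatorname{Re}\xi_k$, we also have for $k\ge1$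
$$\operatorname{Im}\omega_k=\operatorname{Im}\xi_k^*+O(1),\qquad\operatorname{Re}\omega_k=\tfrac1n\operatorname{Re}\xi_k^*+O(1).\tag{5.3}$$
Set $\Pi(\zeta_0)=\xi_0^*$.

**Step 4: the shadow lies in $\mathcal J(f)$.** We show $e^{\xi_0^*}\in\mathcal J(f)$. The map $\hat G_0\circ\dots\circ\hat G_{k-1}$ is defined on $B(\xi_k^*,4)$, with intermediate images in discs of radius $\le 4$ about the $\xi_i^*$, and its image contains $\xi_0^*$ and has diameter $\le8\cdot2^{-k}$. If $e^{\xi_0^*}$ were in the Fatou set, then for large $k$ the exponential of this image would be in the Fatou set too. Applying $f^k$, we see that the connected set $\exp B(\xi_k^*,4)$ lies in one Fatou component. As $4>\pi$, this component contains the circle $|z|=e^{\operatorname{Re}\xi_k^*}$, hence by (EL) the disc inside it, hence $D(0,e^{q-C_2})$. But that disc meets $\mathcal J(f)$, a contradiction.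

**Step 5: covers of $\Pi(E_q)$ and the stopping time.** Let $d>\operatorname{Hdim}\mathcal J(f)$. By Step 4, $\Pi(E_q)\subset\exp^{-1}(\mathcal J(f)\setminus\{0\})$ has dimension $<d$. So we can cover $\Pi(E_q)$ by discs $U_\nu$ of radius $r_\nu<\frac1{16}$ centered in $\Pi(E_q)$, with all $r_\nu$ as small as we like and $\sum r_\nu^d\le1$. We want to turn this into a cover of $E_q$, and have to see how large $\Pi^{-1}(U_\nu)$ is.

Fix one disc $U=B(\xi_0^*,r)$; its center has an $F$-orbit $\xi_k^*\in\hat V_k$ as in (5.2). Put $D_k^*=|(F^k)'(\xi_0^*)|$; it is increasing in $k$ and $D_k^*\ge M_q^k$. Let $j\ge0$ be maximal with $rD_j^*\le\frac1{16}$. Then $M_q^j\le D_j^*\le1/(16r)$ and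
$$j\le\frac{\log(1/r)}{\log M_q}.\tag{5.4}$$
The branch of $F^{-j}$ sending $\xi_j^*$ to $\xi_0^*$ is univalent on $B(\xi_j^*,1)$, and for $i<j$ its intermediate images lie in $\hat V_i\cap B(\xi_i^*,1)$. Put $\varrho=4rD_j^*\le\frac14$. By (K2) the image of $B(\xi_j^*,\varrho)$ contains $B(\xi_0^*,\varrho/(4D_j^*))=U$.

So let $\zeta\in E_q$ with $\eta_0^*:=\Pi(\zeta)\in U$, and let $\eta_i^*=F^i(\eta_0^*)$. Then
$$\eta_i^*\in\hat V_i\ (i<j),\qquad|\eta_i^*-\xi_i^*|\le1\ (i\le j),\qquad\eta_j^*\in B(\xi_j^*,\varrho).\tag{5.5}$$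
Let $\zeta_i,\omega_i,m_i$ and $\xi_i(\zeta)=\zeta_i+2\pi im_i$ be the data of $\zeta$. By (5.2) for $\zeta$, the points $\xi_i(\zeta)$ and $\eta_i^*$ lie in the same component of $\mathcal T$.

**Step 6: counting the forgotten integers.** For $1\le i\le j$, (5.3) for $\zeta$ gives $\operatorname{Im}\omega_i=\operatorname{Im}\eta_i^*+O(1)$, (5.1) gives $\operatorname{Im}\zeta_i=n\operatorname{Im}\omega_i+O(1)$, and $\operatorname{Im}\xi_i(\zeta)=\operatorname{Im}\omega_i+O(1)$. With (5.5),
$$2\pi m_i=\operatorname{Im}\xi_i(\zeta)-\operatorname{Im}\zeta_i=(1-n)\operatorname{Im}\xi_i^*+O(1).$$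
So each $m_i$ has at most $C_4$ possible values, and there are at most $C_4^j$ possibilities for $(m_1,\dots,m_j)$ as $\zeta$ runs through $\Pi^{-1}(U)$.

**Step 7: size at time $j$.** Claim: the set of $\zeta_j$ belonging to $\zeta\in\Pi^{-1}(U)$ with given $(m_1,\dots,m_j)$ has diameter $\le C_5\varrho$. A difficulty is that $\eta_j^*$ and $\omega_{j+1}$ determine each other only up to $O(1)$. We distinguish whether $\xi_j^*$ is close to the boundary of its component or not.

Suppose first $d_{\hat V_j}(\xi_j^*)\le4\varrho$. Let $V$ be the component containing $\eta_j^*$. Then $d_V(\eta_j^*)\le5\varrho$: if $V=\hat V_j$ this is clear from (5.5), and if $V\ne\hat V_j$ then the segment from $\eta_j^*$ to $\xi_j^*$ leaves $V$, so $d_V(\eta_j^*)\le\varrho$. Now $\xi_j(\zeta)=G_V(\omega_{j+1})$ and $\eta_j^*=G_V(\eta_{j+1}^*)$ with $\rho_a(\omega_{j+1},\eta_{j+1}^*)\le2C_1$, so their hyperbolic distance in $V$ is $\le2C_1$, and (K4) gives $|\xi_j(\zeta)-\eta_j^*|\le(e^{4C_1}-1)5\varrho$. As $\zeta_j=\xi_j(\zeta)-2\pi im_j$ with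 $m_j$ fixed, and $|\eta_j^*-\xi_j^*|<\varrho$, the claim follows.

Suppose now $d_{\hat V_j}(\xi_j^*)>4\varrho$. Then every $\eta_j^*$ lies in $\hat V_j$. Let $\ell=\varrho|F'(\xi_j^*)|$. By (K3) on $B(\xi_j^*,4\varrho)$, $|\eta_{j+1}^*-\xi_{j+1}^*|\le\frac{16}9\ell\le2\ell$. As $F:\hat V_j\to H_a$ is a hyperbolic isometry, (K5) gives $\rho_a(\eta_{j+1}^*,\xi_{j+1}^*)\le\log\frac{5/4}{3/4}<1$. Maximality of $j$ gives $\ell=4rD_{j+1}^*>\frac14$; this is what absorbs the error $O(1)$. Indeed, by (5.3), for two points $\zeta,\hat\zeta$ as in the claim, $|\omega_{j+1}-\hat\omega_{j+1}|\le4\ell+C\le C\ell$. Moreover, both lie in the $\rho_a$-ball of radius $2C_1+1$ about $\xi_{j+1}^*$, which is a Euclidean disc, and by (4.2) on it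
$$|G_{\hat V_j}'|\le C_9|G'_{\hat V_j}(\xi_{j+1}^*)|=\frac{C_9}{|F'(\xi_j^*)|},\qquad C_9:=e^{4(2C_1+1)}.$$
Since $\xi_j(\zeta)$ and $\xi_j(\hat\zeta)$ lie in $\hat V_j$, we have $\zeta_j=G_{\hat V_j}(\omega_{j+1})-2\pi im_j$ and likewise for $\hat\zeta$. So $|\zeta_j-\hat\zeta_j|\le C\ell/|F'(\xi_j^*)|=C\varrho$.

**Step 8: pulling back to time $0$.** Keep $(m_1,\dots,m_j)$ fixed. For $i<j$ the component of $\zeta_i$ is determined: $V_i=\hat V_i-2\pi im_i$ by (5.5). We have $\zeta_i=G_{V_i}(\omega_{i+1})$ and $\omega_{i+1}=N^{-1}(\zeta_{i+1})$, so $|\omega_{i+1}-\hat\omega_{i+1}|\le2|\zeta_{i+1}-\hat\zeta_{i+1}|$. By (5.2), (5.5) and the choice of $q_0$, $\omega_{i+1},\hat\omega_{i+1}$ lie in the $\rho_a$-ball of radius $2C_1+1$ about $\xi_{i+1}^*$, where as before $|G'_{V_i}|\le C_9/|F'(\xi_i^*)|$. Hence $|\zeta_i-\hat\zeta_i|\le2C_9|F'(\xi_i^*)|^{-1}|\zeta_{i+1}-\hat\zeta_{i+1}|$, and by multiplication the set of $\zeta_0$'s has diameter at most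
$$(2C_9)^jC_5\varrho/D_j^*=4C_5(2C_9)^jr.$$

**Step 9: summation.** Let $\tau_q=\max(\log C_4,\log2C_9)/\log M_q$, and let $q$ be so large that $\tau_q<1$. By (5.4), $C_4^j\le r^{-\tau_q}$ and $(2C_9)^j\le r^{-\tau_q}$. So $\Pi^{-1}(U)$ is covered by at most $r^{-\tau_q}$ sets of diameter $\le4C_5r^{1-\tau_q}$. With $s=(d+\tau_q)/(1-\tau_q)$, the sum of the $s$-th powers of the diameters over all $\nu$ is at most $C\sum_\nu r_\nu^{-\tau_q}r_\nu^{(1-\tau_q)s}=C\sum_\nu r_\nu^d\le C$, and the sets are as small as we like. So $\operatorname{Hdim}E_q\le(d+\tau_q)/(1-\tau_q)$. For every $q$ we have $I(h)\subset\bigcup_kh^{-k}(\exp E_q)$, so $\operatorname{Hdim}I(h)$ obeys the same bound. Let $q\to\infty$: $\tau_q\to0$ and $\operatorname{Hdim}I(h)\le d$. As $d>\operatorname{Hdim}\mathcal J(f)$ was arbitrary, we are done. $\square$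

## 6. A slowly varying supersolution for the transfer operator

Now we turn to points of $\mathcal J(h)$ that return to a bounded region infinitely often. One would like to bound, for some $\phi>0$ and $t'>\operatorname{Hdim}\mathcal J(f)$, the one-step sum
$$\sum_{h(z)=v}\Bigl|\frac{zh'(z)}{h(z)}\Bigr|^{-t'}\phi(\log|z|)\le\tfrac12\phi(\log|v|).$$
Iterating such a bound makes the total size of the $k$-fold preimages of a disc summable. Going from $v$ to $z$ means first solving $\lambda Q(w)=v$, then $f(z)=w$. The second step involves the following operator. For $f\in\mathcal S$ with $R_0\ge e$ as in Section 4, fixed $t>0$, and $\phi:\mathbb R\to(0,\infty)$, put for $w\in H_a$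
$$(L\phi)(w)=\sum_j\sum_{l\in\mathbb Z}|G_j'(w+2\pi il)|^t\,\phi(\operatorname{Re}G_j(w+2\pi il)),\qquad(\mathcal M\phi)(x)=\frac1{2\pi}\int_0^{2\pi}(L\phi)(x+iy)\,dy,$$
with values in $(0,\infty]$. The first step moves $\log|v|$ to about $(\log|v|+\log\frac1{|\lambda|})/n$ and changes the argument in a way we do not control. So $\phi$ should satisfy $L\phi\le C\phi$, depend on the real part only, and change little when $x$ is divided by $n$. The constant $C$ may be large, since small $\lambda$ will provide a small factor.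

What weight should one take? Try $f=e^z$, where $G(w)=\operatorname{Log}w$. With $\phi\equiv1$, $(L\phi)(w)=\sum_l|w+2\pi il|^{-t}$, which is infinite for $t\le1$. With $\phi_0(x)=e^{-tx}$, which amounts to measuring with the spherical metric, we get $\sum_l|w+2\pi il|^{-2t}$, finite for all $t>\frac12$. But $e^{-tx}$ is not slowly varying: $\phi_0(x/n)/\phi_0(x)=e^{t(1-1/n)x}$ is unbounded if $n\ge2$. Our only information about $t$ near $\operatorname{Hdim}\mathcal J(f)$ is on spherical sums over iterates, and it says nothing about a single step: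

* (BKZ) Barański–Karpińska–Zdunik, *Bowen's formula for meromorphic functions* (ETDS 32 (2012)): for $f\in\mathcal S$ and $t>0$ put $S_n(t,z)=\sum_{f^n(w)=z}|(f^n)^\#(w)|^{-t}$ and $P(f,t,z)=\limsup_n\frac1n\log S_n(t,z)$, where $|g^\#(w)|=|g'(w)|\frac{1+|w|^2}{1+|g(w)|^2}$ is the spherical derivative. There is a common value $P(f,t)$ of $P(f,t,z)$ for all $z\in\mathbb C$ outside a set of Hausdorff dimension $0$, and $\operatorname{Hdim}\mathcal J_r(f)=\inf\{t>0:P(f,t)\le0\}$.

Here $\mathcal J_r(f)\subset\mathcal J(f)$ is the radial Julia set: the points $z\in\mathcal J(f)$ for which there are $\delta>0$ and infinitely many $n$ such that a branch of $f^{-n}$ sending $f^n(z)$ to $z$ exists on the spherical disc of radius $\delta$ about $f^n(z)$. A repelling fixed point is an example: the local inverse branch maps a small disc into itself and can be iterated. We only use $\mathcal J_r(f)\subset\mathcal J(f)$ and the formula. As an example of $S_n$, for $f=e^z$ the preimages of $w\neq 0$ are $z_l=\operatorname{Log}w+2\pi il$,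 and $S_1(t,w)=\bigl(\frac{1+|w|^2}{|w|}\bigr)^t\sum_l(1+|z_l|^2)^{-t}$ is finite exactly for $t>\frac12$.

The way out: start with $\phi_0=e^{-tx}$ and apply $L$. Because $|G_j'(w)|$ decays and varies like a power of $\operatorname{Re}w$, one application already turns $e^{-tx}$ into a function which varies like a power of $x$. Averaging over vertical periods makes it a function of $x$ alone, at the cost of a constant. A geometric series of such iterates is the wanted $\phi$.

**Proposition 6.1.** Let $f\in\mathcal S$, $t'>\operatorname{Hdim}\mathcal J(f)$. There are $0<t<t'$, $b>a$, $C,\Lambda$ and a nonincreasing $\phi:\mathbb R\to(0,\infty)$ with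
$$L\phi(w)\le C\phi(\operatorname{Re}w)\ (\operatorname{Re}w\ge b),\qquad\phi(y)\le C\Bigl(\frac{x-a}{y-a}\Bigr)^\Lambda\phi(x)\ (b\le y\le x).$$

*Proof.* In this proof $n$ and $k$ count iterates. Since $\operatorname{Hdim}\mathcal J_r(f)\le\operatorname{Hdim}\mathcal J(f)<t'$, (BKZ) provides $0<t<t'$ with $P(f,t)\le0$. Let $b=a+11$ and $\Lambda=(4+2\pi)t<11t$. Let $A_n=\bigcup_{i<n}f^i(S(f))$, a finite set; all branches of $f^{-n}$ exist on discs disjoint from $A_n$. Choose $z_0$ with $|z_0|=e^b$ that is in no $A_n$, not a Picard exceptional value, and not in the exceptional set of (BKZ). This is possible, since we exclude a set of dimension $0$ from a circle, which has dimension $1$.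

**Step 1: an exponential bound for all $n$.** We show that $S_n(t,z_0)\le C_0^n$ for all $n\ge1$, for some $C_0\ge1$. As $P(f,t,z_0)=P(f,t)\le0$, we have $S_n(t,z_0)\le e^n$ for all large $n$. So it suffices that $S_n(t,z_0)<\infty$ for every $n$.

Fix $n$. Claim: $S_n(t,\cdot)$ is either finite everywhere on $\mathbb C\setminus A_n$ or $\equiv\infty$ there. Let $z_1\notin A_n$, take $p_1\ne p_2$ with $f^n(p_i)\ne z_1$, and $\epsilon>0$ such that $D(z_1,2\epsilon)$ is disjoint from $A_n\cup\{f^n(p_1),f^n(p_2)\}$. All branches $g$ of $f^{-n}$ on this disc are univalent and omit $p_1,p_2$. By (K1) and (K2), $|(\log g')'|$ and $|(\log(g-p_i))'|$ are $\le4/\epsilon$ on $D(z_1,\epsilon/2)$, so $|g'|$ and $|g-p_i|$ vary there by at most a factor $e^4$. Since $\max_i|g-p_i|\ge\frac12|p_1-p_2|$, the quantities $1+|g|$ and $\max_i|g-p_i|$ are comparable with constants depending on $p_1,p_2$ only, so $1+|g|^2$ too varies by a bounded factor. The term of $S_n(t,z)$ for $g$ is $\bigl(|g'(z)|\frac{1+|z|^2}{1+|g(z)|^2}\bigr)^t$. So corresponding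 terms at two points of $D(z_1,\epsilon/2)$ are comparable, uniformly in $g$, and finiteness of $S_n$ is an open and closed condition in $\mathbb C\setminus A_n$. This set is connected, and the claim follows.

Suppose $S_n\equiv\infty$ off $A_n$. For $m>n$ choose $w\in f^{-(m-n)}(z_0)\setminus A_n$; the preimage set is infinite since $z_0$ is not Picard exceptional and at most one value is. By the chain rule $S_m(t,z_0)\ge|(f^{m-n})^\#(w)|^{-t}S_n(t,w)=\infty$ for all $m>n$, a contradiction. So $S_n(t,z_0)<\infty$.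

**Step 2: one application of the averaged operator.** Let $\mathcal C$ be the set of $\phi:\mathbb R\to(0,\infty)$ with $\log\phi$ convex and slopes in $[-t,0]$. Let $\phi\in\mathcal C$; we study $m=\mathcal M\phi$. Each term $v$ of $L\phi$ has
$$\log v=t\log|G_j'|+\log\phi(\operatorname{Re}G_j)\quad\text{(at }w+2\pi il),$$
a harmonic function plus a convex function of a harmonic function, hence subharmonic. By (4.1), $\log v$ is locally Lipschitz with constant at most $(4t+2\pi t)/(\operatorname{Re}w-a)=\Lambda/(\operatorname{Re}w-a)$. So on compact sets all terms are comparable to their values at one point, uniformly over the terms, and $L\phi$ is either $\equiv\infty$ or a locally uniformly convergent sum. In the second case, $\log L\phi$ and $\log m$ satisfy the same Lipschitz estimate, by summing and averaging the inequalities between values at two points.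

For $c\in\mathbb R$ the function $e^{c\operatorname{Re}w}L\phi(w)$ is a sum of exponentials of subharmonic functions, hence subharmonic, and it is $2\pi i$-periodic because of the sum over $l$. Its average over vertical translations is subharmonic and depends on $x$ only; so $e^{cx}m(x)$ is convex. This for all $c$ makes $\log m$ convex: given $x_1<x_2$, choose $c$ with $e^{cx_1}m(x_1)=e^{cx_2}m(x_2)$; between them $e^{cx}m(x)$ is at most this common value, which says that $\log m$ lies below its chord. The slopes of $\log m$ are nondecreasing, and bounded by $\Lambda/(x-a)\to0$ in absolute value. So they are $\le0$, and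
$$\text{the slopes of }\log m\text{ at }x\text{ lie in }[-\Lambda/(x-a),0],\text{ hence in }[-t,0]\text{ for }x\ge b.\tag{6.1}$$
For $\operatorname{Re}w\ge b$ the Lipschitz constant of $\log L\phi$ is $\le\Lambda/11<t$. Over one vertical period this gives, with $C_H=e^{2\pi t}$,
$$C_H^{-1}m(\operatorname{Re}w)\le L\phi(w)\le C_Hm(\operatorname{Re}w)\qquad(\operatorname{Re}w\ge b);\tag{6.2}$$
it holds trivially if $L\phi\equiv\infty$. When $m$ is finite, define $\mathcal P\phi=m$ on $[b,\infty)$, and on $(-\infty,b)$ extend $\log m$ linearly with slope the right derivative at $b$. Then $\mathcal P\phi\in\mathcal C$.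

**Step 3: iterating from $e^{-tx}$.** Let $\phi_0(x)=e^{-tx}\in\mathcal C$ and $\phi_n=\mathcal P^n\phi_0$. We show that all $\phi_n$ are finite, and $\phi_n(b)\le(2A)^n$ for $n\ge1$ with some constant $A$. The point is to unroll the definition and to recognize the sums $S_k(t,z_0)$, stopping whenever an orbit falls into $|z|<e^b$.

Let $\mathcal W_k$ be the set of $z$ with $f^k(z)=z_0$ and $|f^i(z)|\ge e^b$ for $1\le i<k$, and let $\Delta_k(z)=|z_0|/(|z||(f^k)'(z)|)$. If $f(z')=z=e^\omega$ and $z'=\exp G_j(\omega+2\pi il)$, then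
$$|G_j'(\omega+2\pi il)|=\frac{|z|}{|z'||f'(z')|},\qquad\Delta_{k+1}(z')=\Delta_k(z)\frac{|z|}{|z'||f'(z')|}.$$
Suppose $\phi_0,\dots,\phi_{n-1}$ are finite. For $1\le k\le n$ put $Y_k=C_H^k\sum_{z\in\mathcal W_k}\Delta_k(z)^t\phi_{n-k}(\log|z|)\in[0,\infty]$. By (6.2) at a logarithm of $z_0$, $\mathcal M\phi_{n-1}(b)\le C_HL\phi_{n-1}(\log z_0)=Y_1$. Let $k<n$ and consider a term $z\in\mathcal W_k$ of $Y_k$. If $|z|\ge e^b$, then by (6.2)
$$\phi_{n-k}(\log|z|)=\mathcal M\phi_{n-k-1}(\log|z|)\le C_HL\phi_{n-k-1}(\log z)=C_H\sum_{f(z')=z}\Bigl(\frac{\Delta_{k+1}(z')}{\Delta_k(z)}\Bigr)^t\phi_{n-k-1}(\log|z'|),$$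
and all these $z'$ are in $\mathcal W_{k+1}$; together these terms contribute at most $Y_{k+1}$. If $|z|<e^b$, then $\phi_{n-k}(\log|z|)\le e^{t(b-\log|z|)}\phi_{n-k}(b)$, since slopes are $\ge-t$. Hence
$$Y_k\le C_H^ke^{tb}\phi_{n-k}(b)\sum_{z\in\mathcal W_k,\,|z|<e^b}\Delta_k(z)^t|z|^{-t}+Y_{k+1},\qquad Y_n=C_H^n\sum_{z\in\mathcal W_n}\Delta_n(z)^t|z|^{-t}.$$
All $z$ that occur lie in $\bigcup T_j$, since $|f(z)|\ge e^b>R_0$; so $|z|\ge\delta$ for some fixed $\delta>0$. Therefore
$$\Delta_k(z)|z|^{-1}=\frac{|z_0|}{|z|^2|(f^k)'(z)|}=\frac{|z_0|(1+|z|^2)}{|z|^2(1+|z_0|^2)}\,|(f^k)^\#(z)|^{-1},$$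
and $\Delta_k(z)^t|z|^{-t}\le C_3|(f^k)^\#(z)|^{-t}$ with $C_3$ independent of $k,z$. The sums are thus at most $C_3S_k(t,z_0)\le C_3C_0^k$. With $A=C_HC_0\max(1,C_3e^{tb},C_3)$ we obtain
$$\mathcal M\phi_{n-1}(b)\le\sum_{k=1}^{n-1}A^k\phi_{n-k}(b)+A^n<\infty.$$
So $L\phi_{n-1}\not\equiv\infty$, $\phi_n$ is finite, and by induction $\phi_n(b)\le A^n\bigl(\sum_{k=1}^{n-1}2^{n-k}+1\bigr)=A^n(2^n-1)\le(2A)^n$.

**Step 4: the geometric series.** Let $\phi=\sum_{n\ge0}(4A)^{-n}\phi_n$. It converges, since $\phi_n(x)\le\phi_n(b)e^{t\max(b-x,0)}$, and it is nonincreasing. By (6.2), for $\operatorname{Re}w\ge b$,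
$$L\phi(w)=\sum_n(4A)^{-n}L\phi_n(w)\le C_H\sum_n(4A)^{-n}\phi_{n+1}(\operatorname{Re}w)\le4AC_H\phi(\operatorname{Re}w).$$
Let $\psi=\phi-\phi_0=\sum_{n\ge1}(4A)^{-n}\phi_n$. By (6.1) for each $\phi_n$, $n\ge1$, we have $\psi(y)\le\bigl(\frac{x-a}{y-a}\bigr)^\Lambda\psi(x)$ for $b\le y\le x$. In particular $\psi(x)\ge\psi(b)(11/(x-a))^\Lambda$ for $x\ge b$, which decays only like a power, so $\phi_0\le C\psi$ and $\phi\le C\psi$ on $[b,\infty)$. Hence for $b\le y\le x$, $\phi(y)\le C\psi(y)\le C\bigl(\frac{x-a}{y-a}\bigr)^\Lambda\psi(x)\le C\bigl(\frac{x-a}{y-a}\bigr)^\Lambda\phi(x)$. $\square$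

## 7. The Julia set of $\lambda Q\circ f$ for small $\lambda$

**Proposition 7.1 (= Theorem B(1)).** Let $f\in\mathcal S$, $Q$ a polynomial of degree $n\ge1$, $t'>\operatorname{Hdim}\mathcal J(f)$. For all sufficiently small $\lambda\ne0$: $\operatorname{Hdim}\mathcal J(\lambda Q\circ f)\le t'$.

*Proof.* Put $h=\lambda Q\circ f$, let $\alpha$ be the leading coefficient of $Q$, $\sigma=\log(1/|\lambda|)$, and $t,b,\Lambda,\phi$ as in Proposition 6.1. Constants do not depend on $\lambda$ in Steps 1 and 2.

**Step 1: the Julia set is far out.** Fix $r\ge b$ with $e^r\ge3$. For $\lambda$ small, $h(\overline{D(0,e^r)})\subset D(0,\frac12)$, and $S(h)\subset\lambda(CV(Q)\cup Q(S(f)))\subset\mathbb D$ by Lemma 2.1. By Montel, $D(0,e^r)$ is in the Fatou set, so $\mathcal J(h)\subset\{|z|\ge e^r\}$. Also $T_\lambda:=h^{-1}(\{|z|>1\})\subset\{|z|>e^r\}$, and $h:T_\lambda\to\{|z|>1\}$ is a covering.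

**Step 2: the one-step inequality.** Let $|v|\ge e^r$. If $h(z)=v$, then $w=f(z)$ satisfies $Q(w)=v/\lambda$, and $|v/\lambda|$ is large when $\lambda$ is small. So there are exactly $n$ such $w=e^\omega$, and $|Q(w)|\le2|\alpha||w|^n$, $|wQ'(w)/Q(w)|\ge n/2$. Thus $y:=\operatorname{Re}\omega\ge(\log|v|+\sigma-\log2|\alpha|)/n$. For small $\lambda$ this gives $y\ge b$, $y\ge\log|v|/n$ and $y\ge\sigma/(2n)$. If $z=e^\zeta$, then $\zeta\in\mathcal T$, and
$$\frac{zh'(z)}{h(z)}=\frac{wQ'(w)}{Q(w)}\cdot\frac{zf'(z)}{f(z)}=\frac{wQ'(w)}{Q(w)}F'(\zeta).$$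
Since the numbers $1/|F'(\zeta)|$ are the values $|G_j'(\omega+2\pi il)|$, writing $|G_j'|^{t'}=|G_j'|^{t'-t}|G_j'|^t$ and using (4.1) and Proposition 6.1 we find
$$\sum_{h(z)=v}\Bigl|\frac{zh'(z)}{h(z)}\Bigr|^{-t'}\phi(\log|z|)\le\Bigl(\frac2n\Bigr)^{t'}\sum_w\Bigl(\frac{2\pi}{\operatorname{Re}\omega-a}\Bigr)^{t'-t}L\phi(\omega)\le C\sigma^{-(t'-t)}\sum_w\phi(\operatorname{Re}\omega).$$
Let $x=\log|v|$. If $y\ge x$, then $\phi(y)\le\phi(x)$. If $b\le y<x\le ny$, then $\phi(y)\le C\bigl(\frac{ny-a}{y-a}\bigr)^\Lambda\phi(x)\le C'\phi(x)$, as the ratio is bounded for $y\ge b=a+11$. There are $n$ points $w$, and $\sigma^{-(t'-t)}\to0$ as $\lambda\to0$. So for small $\lambda$ the left side is $\le\frac12\phi(\log|v|)$. All $z$ in the sum satisfy $|z|>e^r$ by Step 1, so we may iterate; logarithmic derivatives multiply along orbits, and for all $k\ge1$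
$$\sum_{h^k(z)=v}\Bigl|\frac{z(h^k)'(z)}{h^k(z)}\Bigr|^{-t'}\phi(\log|z|)\le2^{-k}\phi(\log|v|)\qquad(|v|\ge e^r).\tag{7.1}$$
Fix such a $\lambda$.

**Step 3: covering the returning points.** Let $M>r$ and let $Z_M$ be the set of $z\in\mathcal J(h)$ with $|z|\le e^M$ and $|h^k(z)|\le e^M$ for infinitely many $k$. We show $\operatorname{Hdim}Z_M\le t'$. Cover $\{e^r\le|v|\le e^M\}$ by finitely many discs $D(v_i,\epsilon)$ centered in this annulus with $D(v_i,4\epsilon)\subset\{|v|>1\}$. As $h:T_\lambda\to\{|z|>1\}$ is a covering and $T_\lambda\subset\{|z|>1\}$, all branches $g$ of $h^{-k}$, $k\ge1$, exist on $D(v_i,4\epsilon)$; they are univalent with values in $T_\lambda\not\ni0$. If $z\in Z_M$ and $|h^k(z)|\le e^M$, then $h^k(z)\in\mathcal J(h)$ lies in the annulus. So for every $K\geq 1$, $Z_M$ is covered by those sets $g(D(v_i,\epsilon))$, $k\ge K$, that meet $\{|z|\le e^M\}$.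

For such $g$, (K2) with $p=0$ gives $|(\log g)'|\le\frac4{3\epsilon}$ on $D(v_i,\epsilon)$, so $|g|$ varies there by a factor $\le e^{8/3}$. Hence $|g(v_i)|\le e^{M+3}$ and $\phi(\log|g(v_i)|)\ge\phi(M+3)>0$. By (K3), $\operatorname{diam}g(D(v_i,\epsilon))\le C|g'(v_i)|$, and with $z=g(v_i)$
$$|g'(v_i)|=\frac{|z|}{|v_i|}\Bigl|\frac{z(h^k)'(z)}{h^k(z)}\Bigr|^{-1}\le e^{M+3}\Bigl|\frac{z(h^k)'(z)}{h^k(z)}\Bigr|^{-1}.$$
By (7.1), summed over the finitely many $i$ and over $k\ge K$, the sum of $\operatorname{diam}^{t'}$ over these sets is at most $C_M\sum_{k\ge K}2^{-k}$, which tends to $0$ as $K\to\infty$. In particular the individual diameters tend to $0$, so $\mathcal H^{t'}(Z_M)=0$.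

**Step 4: conclusion.** A point of $\mathcal J(h)$ that does not escape lies in $Z_M$ for all large $M$. So $\mathcal J(h)\subset I(h)\cup\bigcup_{M\in\mathbb N,M>r}Z_M$, and Proposition 5.1 gives $\operatorname{Hdim}I(h)\le\operatorname{Hdim}\mathcal J(f)<t'$. $\square$

Let us test the two halves on $f=e^z$, $Q(w)=w$, with $a=1$. Steps 1–3 used only the properties of $\phi$ listed in Proposition 6.1. For $t>1$ the constant function $\phi\equiv1$ has them: for $\operatorname{Re}w\ge b$ we may shift $\operatorname{Im}w$ into $[-\pi,\pi]$, and then $L1(w)=\sum_l|w+2\pi il|^{-t}\le1+2\sum_{l\ge1}(\pi(2l-1))^{-t}$. So for each $t'>1$ the nonescaping points of $\mathcal J(\lambda e^z)$ form a set of dimension $\le t'$ when $\lambda$ is small. The whole Julia set has dimension $2$ by McMullen. Taking $t'<2$, we see that here it is the escaping set which has dimension $2$, and that Section 5 could not have been skipped.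

## 8. Post-composing with iterates of a quadratic polynomial

Now we raise the dimension. Write $p_c(z)=z^2+c$, and let $M=\{c:(p_c^k(0))_k\text{ is bounded}\}$ be the Mandelbrot set, a closed set. $J(p)$ is the Julia set of a polynomial $p$, $K$ its filled Julia set (the points with bounded orbit), and $J(p)=\partial K$. The external facts used are:

* (Sh) Shishikura (Ann. of Math. 147 (1998)): for each $t<2$ there is $c_0\in\partial M$ such that $p_{c_0}$ has a hyperbolic set $X$ (compact, $p_{c_0}(X)\subset X$, $|(p_{c_0}^k)'|\ge C\mu^k$ on $X$ with $C>0$, $\mu>1$) with $\operatorname{Hdim}X>t$.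
* ($\lambda$) Słodkowski's $\lambda$-lemma: if $i_c$, $|c-c_0|<\epsilon$, is a holomorphic motion of a set $X\subset\mathbb C$, then $i_c$ is the restriction of a $K$-quasiconformal homeomorphism of $\mathbb C$ with $K=\frac{1+s}{1-s}$, $s=|c-c_0|/\epsilon$. By Mori, such a map and its inverse are locally Hölder with exponent $1/K$.
* (Bl) Beardon, *Iteration of Rational Functions*, Theorem 4.2.5: if $p$ is a polynomial of degree $\ge2$ without finite exceptional points, $U$ is open, $U\cap J(p)\ne\emptyset$ and $E\subset\mathbb C$ is compact, then $p^k(U)\supset E$ for all large $k$.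
* (Fa) Falconer, *Fractal Geometry*, Proposition 9.7: if finitely many contractions $g_i$ of a closed set satisfy $|g_i(x)-g_i(y)|\ge c_i|x-y|$ and the limit set $Y$ is the disjoint union of the $g_i(Y)$, then $\operatorname{Hdim}Y\ge t$ whenever $\sum c_i^t\ge1$.

The unit circle is a hyperbolic set of $z^2$, with $|(p_0^k)'|=2^k$. A holomorphic motion of $X$ is a family of injections $i_c:X\to\mathbb C$ with $i_{c_0}=\mathrm{id}$ and $c\mapsto i_c(x)$ holomorphic for every $x\in X$; for instance $X=\{1\}$, $c_0=0$, and $i_c(1)=\frac12(1+\sqrt{1-4c})$, the repelling fixed point of $p_c$ for $|c|<\frac14$ followed from $c=0$. For (Fa), think of the Cantor set with two contractions of ratio $\frac13$: $2\cdot3^{-t}\ge1$ for $t\le\log2/\log3$. An exceptional point is a point with finite backward orbit. For $p_c$ with $c\ne0$ there is none in $\mathbb C$: if $E$ is such a finite backward orbit, then $p_c^{-1}(E)\subset E$, and by counting each point of $E$ has exactly one preimage, which must be the critical point $0$. So $E=\{0\}$,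 $p_c(0)=0$, $c=0$.

We use twice the following remark. *If $g$ is entire, $Y$ is bounded, $g(Y)\subset Y$ and $|(g^k)'|\to\infty$ at each point of $Y$, then no point of $Y$ is in the Fatou set.* Near a Fatou point $y\in Y$ a subsequence of $g^k$ would converge locally uniformly, to a holomorphic function and not to $\infty$ since $g^k(y)$ is bounded; then the derivatives at $y$ would converge along it, a contradiction.

**Lemma 8.1.** For each $1\le t<2$ there is $c\ne0$ such that $0$ is periodic under $p_c$ and $\operatorname{Hdim}J(p_c)>t$.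

*Proof.* **Step 1: the hyperbolic set moves holomorphically.** Take $c_0,X$ from (Sh), and $N$ with $|(p_{c_0}^N)'|\ge4$ on $X$; put $P_c=p_c^N$. By uniform continuity there are $r_0,\epsilon>0$ such that for $|c-c_0|<\epsilon$, $x\in X$, $z\in D(x,2r_0)$ we have $|P_c'(z)-P_{c_0}'(x)|\le1$ and $|P_c(x)-P_{c_0}(x)|<r_0/2$. Integrating $P_c'$ along segments,
$$|P_c(z)-P_c(w)|\ge3|z-w|\qquad(z,w\in D(x,2r_0)).\tag{8.1}$$
So $P_c$ is injective on $D(x,2r_0)$, the circle $|z-x|=r_0/2$ is mapped outside $D(P_c(x),\frac{3r_0}2)$, and $P_c(D(x,\frac{r_0}2))\supset D(P_c(x),\frac{3r_0}2)\supset D(P_{c_0}(x),r_0)$. Hence there is a branch $g_{x,c}:D(P_{c_0}(x),r_0)\to D(x,\frac{r_0}2)$ of $P_c^{-1}$, holomorphic also in $c$, with $|g_{x,c}'|\le\frac13$.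

Let $x_k=P_{c_0}^k(x)$. The functions $c\mapsto g_{x_0,c}\circ\dots\circ g_{x_{k-1},c}(x_k)$ converge uniformly, because $g_{x_k,c}(x_{k+1})$ is within $\frac{r_0}2$ of $x_k$, so consecutive functions differ by at most $3^{-k}\frac{r_0}2$. The limit $i_c(x)$ is holomorphic in $c$, $i_{c_0}(x)=x$, $|i_c(x)-x|\le\frac{r_0}2$, and $i_c(x)=g_{x_0,c}(i_c(x_1))$, i.e. $P_c(i_c(x))=i_c(P_{c_0}(x))$. If $i_c(x)=i_c(y)$, then $i_c(x_k)=i_c(y_k)$ and $|x_k-y_k|\le r_0$ for all $k$, and (8.1) with $c=c_0$ gives $|x_k-y_k|\ge3^k|x-y|$, so $x=y$. Thus $i_c$ is a holomorphic motion of $X$.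

**Step 2: dimension for nearby $c$.** By ($\lambda$), $X_c=i_c(X)$ has $\operatorname{Hdim}X_c\ge\operatorname{Hdim}X/K$ with $K\to1$ as $c\to c_0$, so $\operatorname{Hdim}X_c>t$ for $c$ near $c_0$. As $P_c(X_c)\subset X_c$, $X_c$ is bounded and $|P_c'|\ge3$ on $X_c$, the remark above gives $X_c\subset J(P_c)=J(p_c)$.

**Step 3: parameters with $0$ periodic accumulate at $c_0$.** We have $c_0\ne0$, as $0\in\operatorname{int}M$. Suppose there were no such parameter in a disc $W\not\ni0$ about $c_0$. Then the holomorphic functions $p_c^k(0)/\sqrt{-c}$, $k\ge1$, omit $\pm1$ on $W$, since $p_c^k(0)=\pm\sqrt{-c}$ gives $p_c^{k+1}(0)=0$. By Montel they form a normal family. At $c_0\in M$ the sequence is bounded, so some subsequence converges locally uniformly near $c_0$ to a holomorphic function and stays bounded there. But arbitrarily close to $c_0$ there are $c\notin M$, where $p_c^k(0)\to\infty$. This is a contradiction. So there are $c$ close to $c_0$ with $0$ periodic and $\operatorname{Hdim}J(p_c)>t$; and $c\ne0$ because $J(z^2)$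 is the unit circle, of dimension $1\le t$. $\square$

Now we plant a piece of $J(p_c)$ in a disjoint type map. The picture: a univalent chart $\Phi$ sends a disc about a point $b$, outside $\overline{\mathbb D}$, to a neighborhood $O$ of a point of $J(p)$; a high iterate $p^m$ blows $O$ up so that it covers a large region many times; a linear map $L$ shrinks the picture so that the disc about $b$ is covered. This gives many inverse branches of the disc into itself. The scale of $L$ is chosen such that the whole filled Julia set lands in $\mathbb D$, which keeps the map of disjoint type.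

**Proposition 8.2.** Let $f_1\in\mathcal S$ with $S(f_1)\cup f_1(\overline{\mathbb D})\subset\mathbb D$, and $1\le t<2$. There is a polynomial $R$ such that $h=R\circ f_1$ satisfies $S(h)\subset\mathbb D$, $h(\overline{\mathbb D})\subset\mathbb D$ and $\operatorname{Hdim}\mathcal J(h)\ge t$.

*Proof.* Let $p=p_c$ be as in Lemma 8.1, $J$ its Julia set, $K$ its filled Julia set. Since $0$ is periodic, it lies on a superattracting cycle, so the postcritical set $P(p)=\{p^k(0):k\ge1\}$ is a finite subset of $\operatorname{int}K$, and $p$ is hyperbolic: some iterate satisfies $|(p^N)'|\ge2$ on a neighborhood of $J$. As $c\ne0$, $p$ has no finite exceptional points.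

**Step 1: choice of $R$.** Let $D(\kappa_0,s_0)\subset\operatorname{int}K$ and $y_0\in J$. Choose $b$ with $|b|>1$, $f_1'(b)\ne0$ and $|f_1(b)|>2|y_0-\kappa_0|/s_0$. Put $L'(w)=\kappa_0+\frac{y_0-\kappa_0}{f_1(b)}w$, a nonconstant affine map with $L'(\mathbb D)\subset D(\kappa_0,s_0)\subset K$ and $L'(f_1(b))=y_0$. Let $r>0$ be such that $D(b,5r)\cap\overline{\mathbb D}=\emptyset$ and $\Phi:=L'\circ f_1$ is univalent on $D(b,5r)$. Choose $\eta>0$ with $\eta K\subset\mathbb D$, let $L(z)=\eta z$, and put
$$R=L\circ p^m\circ L',\qquad h=R\circ f_1=L\circ p^m\circ\Phi,$$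
with $m\ge1$ to be chosen. The critical values of $p^m$ lie in $P(p)$, so $CV(R)\subset L(P(p))\subset\eta K\subset\mathbb D$. As $p(K)\subset K$, we have $R(S(f_1))\subset L(p^m(L'(\mathbb D)))\subset L(K)\subset\mathbb D$, and likewise $h(\overline{\mathbb D})\subset R(\mathbb D)\subset L(K)\subset\mathbb D$. By Lemma 2.1, $S(h)\subset\mathbb D$ and $h\in\mathcal S$, for every $m$.

**Step 2: branches.** $L^{-1}(D(b,5r))=D(x^*,5r/\eta)$ with $x^*=b/\eta$. It is disjoint from $K$, since $\eta K\subset\mathbb D$. So all $2^m$ branches $\gamma$ of $p^{-m}$ exist on it. Let $O=\Phi(D(b,r))\ni y_0$, and let $\Gamma_m$ be the set of those $\gamma$ with $\gamma(D(x^*,4r/\eta))\subset O$.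

**Step 3: all branches shrink.** We show $\sup_\gamma|\gamma'(x^*)|\to0$ over all branches of $p^{-m}$ as $m\to\infty$. The Green function of $K$, $\lim_k2^{-k}\log^+|p^k|$, takes on $p^{-i}(x^*)$ the value $2^{-i}$ times its value at $x^*$, so the points of $p^{-i}(x^*)$, which are outside $K$, tend to $J=\partial K$ uniformly. For $i\ge i_0$ they lie in the neighborhood of $J$ where $|(p^N)'|\ge2$. Write $m=i_0+\mu N+s$, $0\le s<N$. For $w\in p^{-m}(x^*)$, the first $\mu$ blocks of $N$ iterates each contribute a factor $\ge2$ to $|(p^m)'(w)|$, and the remaining $i_0+s$ iterates contribute the modulus of the derivative of $p^{i_0+s}$ at a point of the finite set $p^{-(i_0+s)}(x^*)$. This does not vanish, as $x^*\notin P(p)$. So $|(p^m)'|\to\infty$ uniformly on $p^{-m}(x^*)$.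

**Step 4: there are many branches in $\Gamma_m$.** We show $\Sigma_m:=\sum_{\gamma\in\Gamma_m}|\gamma'(x^*)|^t\to\infty$ as $m\to\infty$, by covering a piece of $J$. Let $O_1$ be a disc about $y_0$ with $\overline{O_1}\subset O$. By (Bl) and complete invariance, $p^k(J\cap O_1)=J$ for some $k$; as $p^k$ is Lipschitz on $O_1$, $\operatorname{Hdim}(J\cap O_1)\ge\operatorname{Hdim}J>t$ and $\mathcal H^t(J\cap O_1)=\infty$. Let $\theta>0$ with $\operatorname{dist}(J,P(p))>2\theta$, and cover $J$ by finitely many discs $D(x_i,\theta/2)$, $x_i\in J$. By (Bl) with $E=\{x^*\}$ there are a common $k_1$ and points $x_i^*\in D(x_i,\theta/2)$ with $p^{k_1}(x_i^*)=x^*$ for all $i$.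

Given $y\in J\cap O_1$ and $k$, choose $i$ with $p^k(y)\in D(x_i,\theta/2)$. The branch $\beta$ of $p^{-k}$ with $\beta(p^k(y))=y$ is univalent on $D(p^k(y),2\theta)$, and $x_i^*\in D(p^k(y),\theta)$. Put $y^*=\beta(x_i^*)$. Then $p^{k+k_1}(y^*)=x^*$; let $\gamma$ be the branch of $p^{-(k+k_1)}$ with $\gamma(x^*)=y^*$. By the chain rule $|\gamma'(x^*)|=|\beta'(x_i^*)|/|(p^{k_1})'(x_i^*)|$. By (K3), $|y-y^*|\le4\theta|\beta'(p^k(y))|$, and by (K1) $|\beta'(p^k(y))|\le e^4|\beta'(x_i^*)|$. As there are finitely many $x_i^*$,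
$$|y-y^*|\le C|\gamma'(x^*)|.$$
Also $\operatorname{diam}\gamma(D(x^*,4r/\eta))\le C|\gamma'(x^*)|$, by (K3) on $D(x^*,5r/\eta)$. By Step 3 these quantities tend to $0$ uniformly as $k\to\infty$, and $y\in O_1$, $\overline{O_1}\subset O$. So $\gamma\in\Gamma_{k+k_1}$ for all $k\ge k_2$, with $k_2$ independent of $y$. Therefore, for such $k$, $J\cap O_1$ is covered by the closed discs about $\gamma(x^*)$ of radius $C|\gamma'(x^*)|$, $\gamma\in\Gamma_{k+k_1}$, and $\Sigma_{k+k_1}\ge c\,\mathcal H^t_{\delta_k}(J\cap O_1)$ with some $c>0$ and $\delta_k\to0$. The right side tends to $\infty$.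

**Step 5: the iterated function system.** For $\gamma\in\Gamma_m$ let
$$g_\gamma=(\Phi|_{D(b,r)})^{-1}\circ\gamma\circ L^{-1}:D(b,4r)\to D(b,r);\qquad\text{then }h\circ g_\gamma=\mathrm{id}.$$
The $g_\gamma$ are univalent, with pairwise disjoint images since different branches of $p^{-m}$ have disjoint images. As $|\Phi'|$ is bounded above and below on $D(b,r)$, $|g_\gamma'(b)|$ and $|\gamma'(x^*)|$ are comparable with constants independent of $m,\gamma$. By (K1), $|g_\gamma'|$ is comparable to $|g_\gamma'(b)|$ on $\overline{D(b,r)}$. With Step 3, for $m$ large all $g_\gamma$ are contractions of $\overline{D(b,r)}$ into itself with constant $\le\frac12$. For $x,y\in\overline{D(b,r)}$ we have $|x-y|\le2r$ and $D(x,3r)\subset D(b,4r)$, so (K3) gives $|g_\gamma(x)-g_\gamma(y)|\ge|g_\gamma'(x)||x-y|(1+\frac23)^{-2}\ge c|\gamma'(x^*)||x-y|$ with $c>0$ independent of $m,\gamma$. By Step 4, $\sum_{\gamma\in\Gamma_m}(c|\gamma'(x^*)|)^t=c^t\Sigma_m\ge1$ for $m$ large. Fix such an $m$. By (Fa) the limit set $Y$ has $\operatorname{Hdim}Y\ge t$.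 A point $g_\gamma(y')\in Y$ with $y'\in Y$ is mapped by $h$ to $y'$, so $h(Y)=Y$, and $|h'|\ge2$ on $Y$. By the remark before Lemma 8.1, $Y\subset\mathcal J(h)$. $\square$

## 9. Continuity of the dimension for disjoint type maps

**Proposition 9.1.** Let $h\in\mathcal B$, $S(h)\subset\mathbb D$, $h(\overline{\mathbb D})\subset\mathbb D$. Then $\lambda\mapsto\operatorname{Hdim}\mathcal J(\lambda h)$ is continuous on $(0,1]$.

In logarithmic coordinates, multiplication by $\lambda=e^{-s}$ is the translation $w\mapsto w-s$. A point of the Julia set is determined by the sequence of components $V_k$ it visits, together with a boundedness condition, and we follow the point with a given sequence as $s$ varies. That this gives a bijection for nearby $s$ is a contraction argument; but a bijection moving points by a bounded amount says nothing about dimension. What helps is to let $s$ be complex. Then the point moves holomorphically, and ($\lambda$) applies as in Lemma 8.1.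

*Proof.* Use Section 4 for $h$ with $R_0=1$, $a=0$; write $H=H_0$, $\rho=\rho_0$.

**Step 1: uniform contraction.** Choose $\delta>0$ with $h(\overline{D(0,e^\delta)})\subset\mathbb D$. Then $\mathcal T\subset H_\delta$. For a component $V$ and $\zeta=G_V(w)$, $x=\operatorname{Re}\zeta$, the $\rho$-derivative of $G_V:H\to V\subset H$ is $x^{-1}/\lambda_V(\zeta)$, since $G_V$ is an isometry from $H$ to $V$. As $V\subset H_\delta$, $\lambda_V(\zeta)\ge1/(x-\delta)$; and $\lambda_V\ge\frac1{2d_V}\ge\frac1{2\pi}$. So the $\rho$-derivative is at most $\min\bigl(\frac{x-\delta}x,\frac{2\pi}x\bigr)\le\kappa:=\max\bigl(\frac12,1-\frac\delta{4\pi}\bigr)<1$; distinguish $x\ge4\pi$ and $x<4\pi$.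

If $s\ge0$ is real, $w\mapsto w+s$ does not increase $\rho$, so $w\mapsto G_V(w+s)$ contracts $\rho$ on $H$ by $\kappa$. We also need complex $s$. Fix $\epsilon\in(0,\delta/2]$ with $\kappa':=\kappa\delta/(\delta-\epsilon)<1$. Let $\operatorname{Re}s\ge-\epsilon$. For two points of $H_\delta$ the $\rho$-geodesic between them stays in $H_\delta$ by (H3), and translation by $s$ multiplies the line element $|dw|/\operatorname{Re}w$ there by $\operatorname{Re}w/(\operatorname{Re}w+\operatorname{Re}s)\le\delta/(\delta-\epsilon)$. Hence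
$$w\mapsto G_V(w+s)\text{ maps }H_\delta\text{ into }V\subset H_\delta\text{ and contracts }\rho\text{ by }\kappa'\qquad(\operatorname{Re}s\ge-\epsilon).\tag{9.1}$$

**Step 2: the Julia set in logarithmic coordinates.** For real $s\ge0$ let $X_s$ be the set of $\zeta_0\in\mathcal T$ for which $\zeta_{k+1}=F(\zeta_k)-s$ is defined and in $\mathcal T$ for all $k$. Claim: $X_s=\exp^{-1}(\mathcal J(\lambda h))$ with $\lambda=e^{-s}$.

Since $\lambda h(\overline{D(0,e^\delta)})\subset\mathbb D$, the disc $\overline{D(0,e^\delta)}$ lies in the Fatou set, in the basin of an attracting fixed point in $\mathbb D$. So orbits in $\mathcal J(\lambda h)$ stay in $|z|>e^\delta$. If $e^{\zeta_0}\in\mathcal J(\lambda h)$, then $|\lambda h(e^{\zeta_0})|>1$, so $|h(e^{\zeta_0})|>1$, $\zeta_0\in\mathcal T$, and $F(\zeta_0)-s$ is a logarithm of $\lambda h(e^{\zeta_0})$, to which the same applies. This proves one inclusion.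

Conversely, let $\zeta_0\in X_s$, $\zeta_k\in V_k$, so that $\zeta_k=G_{V_k}(\zeta_{k+1}+s)$, and suppose $e^{\zeta_0}$ is in the Fatou set. Let $\ell=2\pi/\delta+1$. The maps $G_{V_0}(\cdot+s)\circ\dots\circ G_{V_{k-1}}(\cdot+s)$ send $B_\rho(\zeta_k,\ell)$ to sets of $\rho$-diameter $\le2\ell\kappa^k$ containing $\zeta_0$. For large $k$ the exponential of this set is in the Fatou component of $e^{\zeta_0}$, so the Fatou component containing $(\lambda h)^k(e^{\zeta_0})$ contains $\exp B_\rho(\zeta_k,\ell)$. As $\operatorname{Re}\zeta_k>\delta$, a vertical segment of Euclidean length $\pi$ starting at $\zeta_k$ has $\rho$-length $\le\pi/\delta<\ell$, so the component contains the circle $|z|=e^{\operatorname{Re}\zeta_k}$, and by (EL) the disc inside, hence $\mathbb D$. The component therefore belongs to the basin of the attracting fixed point in $\mathbb D$, and the orbit of $e^{\zeta_0}$ enters $\mathbb D$. This contradicts $|(\lambda h)^k(e^{\zeta_0})|=e^{\operatorname{Re}\zeta_k}>1$ for all $k$.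

**Step 3: following a point as $s$ varies.** Fix a real $s_0\ge0$ and let $\Delta=\{s\in\mathbb C:|s-s_0|<\epsilon\}$; then $\operatorname{Re}s>-\epsilon$ on $\Delta$. Let $\zeta\in X_{s_0}$ with orbit $\zeta_k\in V_k$, $\zeta_k=G_{V_k}(\zeta_{k+1}+s_0)$. For $s\in\Delta$ put
$$\zeta_K^{(K)}(s)=\zeta_K,\qquad\zeta_k^{(K)}(s)=G_{V_k}(\zeta_{k+1}^{(K)}(s)+s)\quad(k<K).$$
By (9.1) these are well-defined points of $H_\delta$, holomorphic in $s$. By (H2), $\rho(\zeta_{k+1}+s,\zeta_{k+1}+s_0)\le\epsilon/(\delta-\epsilon)\le1$, so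
$$\rho(\zeta_k^{(K)},\zeta_k)\le\rho\bigl(G_{V_k}(\zeta_{k+1}^{(K)}+s),G_{V_k}(\zeta_{k+1}+s)\bigr)+\rho\bigl(G_{V_k}(\zeta_{k+1}+s),G_{V_k}(\zeta_{k+1}+s_0)\bigr)\le\kappa'\rho(\zeta_{k+1}^{(K)},\zeta_{k+1})+1.$$
By downward induction $\rho(\zeta_k^{(K)},\zeta_k)\le C_*:=1/(1-\kappa')$. In particular $\rho(\zeta_K^{(K+1)},\zeta_K)\le C_*$, and pulling back by (9.1), $\rho(\zeta_k^{(K+1)},\zeta_k^{(K)})\le(\kappa')^{K-k}C_*$. So $\zeta_k^{(K)}(s)$ converges as $K\to\infty$, uniformly in $s\in\Delta$ and within a fixed compact $\rho$-ball about $\zeta_k$, to a function $\zeta_k(s)$ holomorphic in $s$. Its values satisfy $\operatorname{Re}\zeta_k(s)\ge\delta$, so $\zeta_{k+1}(s)+s\in H$, and by continuity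
$$\zeta_k(s)=G_{V_k}(\zeta_{k+1}(s)+s)\in V_k,\qquad\rho(\zeta_k(s),\zeta_k)\le C_*\quad\text{for all }k\ge0.\tag{9.2}$$
Put $i_s(\zeta)=\zeta_0(s)$.

**Step 4: $i_s$ is a holomorphic motion of $X_{s_0}$.** Holomorphy in $s$ is clear, and $i_{s_0}=\mathrm{id}$ since $\zeta_k^{(K)}(s_0)=\zeta_k$. For injectivity note that by (9.2) $\zeta_{k+1}(s)=F(\zeta_k(s))-s$, so $\zeta_0(s)$ determines all $\zeta_k(s)$ and all $V_k$. If $i_s(\zeta)=i_s(\eta)$, then $\zeta$ and $\eta$ have the same components $V_k$, and $\rho(\zeta_k,\eta_k)\le2C_*$ for all $k$. Applying the $k$-fold composition of the maps $G_{V_i}(\cdot+s_0)$, we get $\rho(\zeta,\eta)\le(\kappa')^k2C_*$ for all $k$, so $\zeta=\eta$.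

**Step 5: for real $s\in\Delta$, $s\ge0$, we have $i_s(X_{s_0})=X_s$.** By (9.2), $i_s(X_{s_0})\subset X_s$. Conversely, let $\zeta'\in X_s$ have orbit $\zeta_k'\in V_k$. Since $|s_0-s|<\epsilon$, Step 3 with the roles of $s$ and $s_0$ exchanged gives $\zeta\in X_{s_0}$ with orbit $\zeta_k\in V_k$ and $\rho(\zeta_k,\zeta_k')\le C_*$. The point $i_s(\zeta)\in X_s$ has an orbit $\zeta_k(s)\in V_k$ with $\rho(\zeta_k(s),\zeta_k)\le C_*$. So $i_s(\zeta)$ and $\zeta'$ are points of $X_s$ with the same components and $\rho(\zeta_k(s),\zeta_k')\le2C_*$ for all $k$, and as in Step 4 contraction gives $i_s(\zeta)=\zeta'$.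

**Step 6: dimension.** By ($\lambda$), for real $s\ge0$ with $|s-s_0|<\epsilon$, the bijection $i_s:X_{s_0}\to X_s$ and its inverse are locally Hölder with exponent $1/K$, $K=\frac{1+|s-s_0|/\epsilon}{1-|s-s_0|/\epsilon}$. Hence
$$K^{-1}\operatorname{Hdim}X_{s_0}\le\operatorname{Hdim}X_s\le K\operatorname{Hdim}X_{s_0},$$
and $K\to1$ as $s\to s_0$. As $0\notin\mathcal J(e^{-s}h)$, Step 2 gives $\operatorname{Hdim}X_s=\operatorname{Hdim}\mathcal J(e^{-s}h)$. So $s\mapsto\operatorname{Hdim}\mathcal J(e^{-s}h)$ is continuous at every $s_0\in[0,\infty)$. $\square$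

## 10. The family $\lambda R\circ f$ and the interval $[d_1,d_2]$

*Proof of Theorem B.* Part (1) is Proposition 7.1 applied to every $t'>\operatorname{Hdim}\mathcal J(f)$.

For part (2), let $[d_1,d_2]\subset(\operatorname{Hdim}\mathcal J(f),2)$. By Baker $d_2>1$. Choose $\lambda_1>0$ so small that $f_1=\lambda_1f$ satisfies $S(f_1)\cup f_1(\overline{\mathbb D})\subset\mathbb D$. Proposition 8.2 with $t=d_2$ gives a polynomial $R_1$ such that $h=R_1\circ f_1$ satisfies $S(h)\subset\mathbb D$, $h(\overline{\mathbb D})\subset\mathbb D$ and $\operatorname{Hdim}\mathcal J(h)\ge d_2$. Put $R(w)=R_1(\lambda_1w)$; then $h=R\circ f$, and $h\in\mathcal S$ by Lemma 2.1. For $0<\lambda\le1$ the set $S(\lambda h)=\lambda S(h)\subset\mathbb D$ is finite, and $\lambda h(\overline{\mathbb D})\subset\mathbb D$. So $\lambda R\circ f=\lambda h\in\mathcal S$ is of disjoint type.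

By Proposition 9.1 the function $\lambda\mapsto\operatorname{Hdim}\mathcal J(\lambda h)$ is continuous on $(0,1]$. At $\lambda=1$ it is $\ge d_2$. Choose $t'\in(\operatorname{Hdim}\mathcal J(f),d_1)$. By Proposition 7.1 with $Q=R$, it is $\le t'<d_1$ for all small $\lambda>0$. By the intermediate value theorem its range contains $[d_1,d_2]$. Theorem A, and the statement that every $d\in(1,2]$ is attained by a disjoint type function in $\mathcal S$, follow as shown in Section 2. $\blacksquare$
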